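# Long cycles in 1-tough graphs of minimum degree at least $n/3$: hubs and path partitions

All graphs are finite and simple. For a graph $H$, $\omega(H)$ is the number of components, $\delta(H)$ the minimum degree, and $c(H)$ the circumference, that is, the length of a longest cycle. $N(v)$ is the set of neighbors of $v$, and $N(A)=\bigcup_{v\in A}N(v)$ for a set $A$. We write $a\sim b$ for "adjacent", and $[i,j]$ for the set of integers from $i$ to $j$.

## 1. A hub, and cycles seen as path partitions

**Definition.** A set $U\subseteq V(G)$ is a *hub* of $G$ if every vertex of $V(G)\setminus U$ is adjacent to every vertex of $U$.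

**Definition.** A *path partition* of a graph $H$ is a partition of $V(H)$ into vertex sets of paths, with the paths specified; one-vertex paths are allowed. $\pi(H)$ is the least number of paths in a path partition of $H$.

For instance, let the *net* be a triangle $t_1t_2t_3$ with three further vertices $b_1,b_2,b_3$ and edges $b_it_i$. A path has at most two ends, and each $b_i$ has degree 1, so one path cannot cover the net. Two can, for example $b_1t_1t_3t_2b_2$ and $b_3$, or $b_1t_1t_2b_2$ and $b_3t_3$. So $\pi(\text{net})=2$.

A hub turns questions about cycles into questions about path partitions.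

**Lemma 4.** Let $U$ be a hub of $G$ with $|U|\ge2$ and let $H=G-U$.

1. If $P_1,\dots,P_{|U|}$ are pairwise disjoint paths of $H$, then $G$ has a cycle with vertex set $U\cup\bigcup_iV(P_i)$.
2. If $|V(H)|\ge|U|$ and $\pi(H)\le|U|$, then $G$ is hamiltonian.
3. If $G$ has a cycle missing exactly $r$ vertices, then $\pi(H)\le |U|+r$.

*Proof.* (1) Write $U=\{u_1,\dots,u_k\}$. The cycle $u_1P_1u_2P_2\cdots u_kP_ku_1$ exists, because each end of each $P_i$ is adjacent to all of $U$. (2) Take a path partition of $H$ into $\pi(H)$ paths and split paths until there are exactly $|U|$ of them; this is possible since $|V(H)|\ge|U|$. Apply (1). (3) Deleting $U$ from the cycle leaves at most $|U|$ paths (if the cycle avoids $U$, it is itself spanned by one path). Add the missed vertices of $H$, at most $r$, as one-vertex paths. $\square$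

**The graph $\Gamma$.** Here is an example to keep in mind. Let $A=\{a_1,\dots,a_5\}$ be a clique and a hub, and let $\Gamma-A$ consist of four isolated vertices $z_1,\dots,z_4$ and one net. So $\Gamma$ has $15$ vertices and minimum degree $5$, attained at the $z_i$. We have $\pi(\Gamma-A)=4+2=6=|A|+1$, so by Lemma 4(3) every cycle misses a vertex. Dropping $z_4$ leaves a partition into five paths, and Lemma 4(1) gives the 14-cycle
$$a_1\,z_1\,a_2\,z_2\,a_3\,z_3\,a_4\,b_3\,a_5\,b_1\,t_1\,t_3\,t_2\,b_2\,(a_1).$$
Hence $c(\Gamma)=14$.

What hubs are for: the theorem below bounds the circumference of a graph in which no hub is visible. The proof takes a suitable counterexample, shows that it *must* contain a hub, and then contradicts a theorem about path partitions.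

## 2. 1-tough graphs and the bound to be proved

**Definition.** $G$ is *1-tough* if $|S|\ge\omega(G-S)$ for every $S\subseteq V(G)$ with $\omega(G-S)>1$.

Every hamiltonian graph is 1-tough, since deleting $k\ge1$ vertices from a cycle leaves at most $k$ pieces. The graph $K_{2,3}$ is not 1-tough: delete the side of size two. The graph $\Gamma$ is 1-tough but not hamiltonian. Indeed a separating set $S$ must contain all of $A$. If it contains $t'\le2$ vertices of the triangle, then $\omega(\Gamma-S)\le4+t'+1\le|S|$; if it contains all three, then $\omega(\Gamma-S)\le4+3\le8\le|S|$.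

A 1-tough graph on $n\ge3$ vertices is connected (take $S=\emptyset$) and has no vertex of degree 1 (delete the neighbor of such a vertex). So its minimum degree is at least $2$.

**Definition.** A cycle $C$ of $G$ is *dominating* if $V(G)\setminus V(C)$ is an independent set.

The only published result that we need is the theorem of Bigalke and Jung (1979):

**(BJ)** *If $G$ is a 1-tough graph on $n\ge3$ vertices with $\delta(G)\ge\frac n3$, then every longest cycle of $G$ is dominating.*

So the vertices missed by a longest cycle are pairwise nonadjacent. How many can there be? The following bound is stated as a conjecture in "A contribution to the theory of (signed) graph homomorphism bound and Hamiltonicity". We prove it.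

**Theorem 1.** If $G$ is 1-tough on $n\ge3$ vertices and $\delta(G)\ge\frac n3$, then
$$c(G)\ge\min\Bigl\{n,\ \frac{3n+1}4+\frac{\delta(G)}2\Bigr\}.$$

Since $\delta(G)\ge\frac n3$, the second term is at least $\frac{11n+3}{12}$. The path partition theorem that will be combined with the hub is this.

**Theorem 2.** Let $H$ be a nonempty graph and $s$ an integer with $\omega(H-S)\le|S|+s$ for all $S\subseteq V(H)$ (including $S=\emptyset$). If $p:=\pi(H)>s$, then $|V(H)|\ge4p-3s+1$. If moreover every path partition into $p$ paths contains a one-vertex path, then $|V(H)|\ge4p-3s+1+2\delta(H)$.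

**Theorem 3 (sharpness).** Let $n\ge3$. For $d\ge\frac n3$ with $n-2d\ge5$, the minimum circumference of a 1-tough graph with $n$ vertices and minimum degree $d$ is exactly $n-\lfloor(n-2d-1)/4\rfloor$; for $d\ge\frac n3$ and $n-2d\le4$ every such graph is hamiltonian. For every $m\ge2$ there is a 1-tough graph with $n=3m+1$ and $\delta=m=\frac{n-1}3$ violating the bound of Theorem 1.

*A word on rounding.* With $\delta=\delta(G)$ we have
$$\frac{3n+1}4+\frac{\delta}2=n-\frac{n-2\delta-1}4 .$$
As a real number this is below $n$ as soon as $n-2\delta\ge2$; for $n=6$, $\delta=2$ it is $5.75$. But $c(G)$ is an integer, so Theorem 1 is equivalent to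
$$c(G)\ge n-\max\Bigl\{0,\Bigl\lfloor\frac{n-2\delta-1}4\Bigr\rfloor\Bigr\},\tag{1}$$
and the right side of (1) is below $n$ only for $n-2\delta\ge5$. With $n\le3\delta$ this forces $\delta\ge5$ and $n\ge15$. The graph $\Gamma$ has $n=15$, $\delta=5$, and the bound of Theorem 1 is exactly $14=c(\Gamma)$.

## 3. Minimum degree two by hand, and what one independent set gives

Let $G$ be as in Theorem 1, $d=\delta(G)$, let $C$ be a longest cycle with an orientation, and let $^+$, $^-$ denote successor and predecessor on $C$. Suppose some $v_0$ is missed by $C$. By (BJ), $N(v_0)\subseteq V(C)$. Two facts are immediate.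

* No two neighbors of $v_0$ are consecutive on $C$; otherwise insert $v_0$ between them.
* If $x\ne x'$ are neighbors of $v_0$, then $x^+\not\sim x'^+$. Otherwise the cycle from $v_0$ to $x$, backward along $C$ to $x'^+$, then to $x^+$, forward to $x'$, back to $v_0$ has length $c(G)+1$. Likewise $x^-\not\sim x'^-$.

So $c(G)\ge2d$, and $\{v_0\}\cup N(v_0)^+$ is independent.

**The case $d=2$.** Then $n\le6$. For $n\le4$ we have $d\ge\frac n2$ and $G$ is hamiltonian by Dirac's theorem. Let $n\in\{5,6\}$ and suppose $G$ is not hamiltonian; then $4\le c(G)\le5$, and $v_0$ has exactly two neighbors $x_1,x_2$.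

* $c(G)=4$, $C=x_1y_1x_2y_2$. Then $y_1\not\sim y_2$. If $n=5$, deleting $x_1,x_2$ leaves three isolated vertices, contradicting 1-toughness. If $n=6$, the other missed vertex $v'$ also has exactly two neighbors, opposite on $C$. If they are $x_1,x_2$, deleting $x_1,x_2$ leaves four components. If they are $y_1,y_2$, then $v_0x_1y_1v'y_2x_2v_0$ is a 6-cycle.
* $c(G)=5$, $n=6$, $C=x_1\,y\,x_2\,f\,l$. Comparing successors, $y\not\sim f$; comparing predecessors, $y\not\sim l$. So deleting $x_1,x_2$ leaves $\{v_0\},\{y\},\{f,l\}$: three components.

All cases are impossible, so $G$ is hamiltonian when $d=2$.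

**Where this stops.** Let $R$ be the set of $r$ missed vertices. A sensible plan is to show that $R\cup N(v_0)^+$ is independent. It has at least $d+r$ elements, and deleting the remaining vertices, 1-toughness gives $n-(d+r)\ge d+r$, that is, $r\le\frac{n-2d}2$. But we want $r\le\frac{n-2d-1}4$. For $\Gamma$ the plan allows $r=2$, while the truth is $r=1$. The plan yields a factor 2 where a factor 4 is needed.

There is a second obstacle. In the case $c(G)=5$ we used that the vertex $y$, alone between two neighbors of $v_0$, has no neighbors except neighbors of $v_0$. In general this fails. In $\Gamma$ with the 14-cycle above and $v_0=z_4$, we have $N(v_0)=A$, and $b_3$ sits alone between $a_4$ and $a_5$, but $b_3\sim t_3\notin A$. However, replacing $y$ by $v_0$ in $C$ gives another longest cycle, which misses $y$ instead of $v_0$. So $y$ is as good as $v_0$, and the neighbors of $y$ should be treated like those of $v_0$.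

The second obstacle is met by closing $N(v_0)$ under such replacements (Section 6). The first is met by finding a hub inside the closed set (Section 8) and replacing "independent set" by "path partition" (Theorem 2). We prove Theorem 2 first.

## 4. Path partitions when deleting vertices creates few components

We prove Theorem 2. A *$p$-partition* is a path partition of $H$ into $p=\pi(H)$ paths. Call a path *closed* if it has at least three vertices and its ends are adjacent.

**Step 1: what minimality of $p$ forbids.** In a $p$-partition, ends of distinct paths are nonadjacent, since otherwise the two paths merge. Every vertex of a closed path is an end of some path on the same vertex set. Hence no vertex of a closed path is adjacent to an end of another path, or to a vertex of another closed path of the partition.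

**Step 2: a first count, by deleting inner vertices.** This step produces the leading term $4p$, with an error caused by short paths. We choose the partition so as to make short paths rare. Let a path with $t$ vertices have weight $\mu(t)$, where
$$\mu(1)=2,\qquad\mu(2)=1,\qquad\mu(t)=0\quad(t\ge3),$$
and let the weight $w$ of a partition be the sum over its paths. Fix a $p$-partition $\mathcal P$ of minimum weight $w_0$, with $m_1$ one-vertex and $m_2$ two-vertex paths. Among the paths with at least three vertices let $m_c$ be closed and $m_n$ non-closed.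

Let $S$ be the set of all inner vertices of the non-closed paths with at least three vertices. In $H-S$ there remain the one- and two-vertex paths, the closed paths, and the two (nonadjacent) ends of each of the $m_n$ non-closed paths. By Step 1 there are no further edges between these pieces, so $\omega(H-S)=m_1+m_2+m_c+2m_n=p+m_n$. Write $\sum_n$ for a sum over the $m_n$ non-closed paths, $k$ being the number of vertices. Then $|S|=\sum_n(k-2)$, and $\omega(H-S)\le|S|+s$ becomes $p-\sum_n(k-3)\le s$. Therefore
$$|V(H)|\ge m_1+2m_2+3(p-m_1-m_2)+\sum\nolimits_n(k-3)\ge4p-s-2m_1-m_2.\tag{2}$$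
This is where the simple count stops. We must still bound the number of short paths, and we want $m_1+m_2\le s$ with something to spare. We shall find a second set $S$ which, when deleted, leaves each short path as a component of its own.

**Step 3: exchanges.** Here we see how a short path can be adjacent to the rest. Say that $y$ is *exposed* in a $p$-partition $\mathcal Q$ if one of the following holds:

* (α) $y$ lies on a two-vertex path of $\mathcal Q$ and $w(\mathcal Q)=w_0$;
* (β) $\{y\}$ is a path of $\mathcal Q$ and $w(\mathcal Q)=w_0+1$;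
* (γ) $\{y\}$ is a path of $\mathcal Q$ and $w(\mathcal Q)=w_0$.

*Claim (Z1).* Let $y$ be exposed in $\mathcal Q$ and adjacent to $u_i$ on another path $Q=u_1\dots u_k$ of $\mathcal Q$. Then $Q$ is not closed. In type γ, $(k,i)=(3,2)$; in types α and β, $(k,i)\in\{(3,2),(4,2),(4,3),(5,3)\}$.

Proof. Since $y$ is an end of its path, Step 1 shows that $Q$ is not closed and $2\le i\le k-1$; so $k\ge3$. Let $\ell\in\{1,2\}$ be the number of vertices of the path of $y$. Replace the two paths by $u_1\dots u_{i-1}$ and the path of $y$, ending in $y$, continued by $u_i\dots u_k$. The second new path has $\ell+(k-i+1)\ge3$ vertices, so the new $p$-partition has weight $w(\mathcal Q)-\mu(\ell)+\mu(i-1)$. Symmetrically, we can split off $u_{i+1}\dots u_k$ and get weight $w(\mathcal Q)-\mu(\ell)+\mu(k-i)$. Both weights are at least $w_0$. Now $w(\mathcal Q)-\mu(\ell)$ equals $w_0-1$ in types α and β, and $w_0-2$ in type γ. So in types α, β we get $\mu(i-1),\mu(k-i)\ge1$, i.e. $i-1,k-i\in\{1,2\}$; in type γ we get $\mu(i-1),\mu(k-i)\ge2$, i.e. $i-1=k-i=1$.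

*Claim (Z2).* In the situation of (Z1) the two exchanges change only $Q$ and the path of $y$, and they expose new vertices:

* type γ: $u_1$ and $u_3$ can be exposed, each with type γ (the new weight is $w_0-2+2$);
* types α, β, $(3,2)$: $u_1$ and $u_3$, type β (new weight $w_0-1+2$);
* types α, β, $(4,2)$: $u_1$ with type β, and $u_4$ with type α on the path $u_3u_4$ (new weight $w_0-1+1$); for $(4,3)$, symmetrically, $u_1$ and $u_4$;
* types α, β, $(5,3)$: $u_1,u_2$ on the path $u_1u_2$, and $u_4,u_5$ on the path $u_4u_5$, all of type α.

**Step 4: reaching.** We now iterate the exchanges, to find everything that hangs on the short paths. All one- and two-vertex paths of $\mathcal P$ are called *roots* and are *reached*. For a root $Q$ put $Rem(Q)=V(Q)$, $Del(Q)=\emptyset$. As long as some $y'\in Rem(Q')$, with $Q'$ reached, is adjacent to a vertex of an unreached path $Q\in\mathcal P$, declare $Q$ reached, with parent $Q'$. We claim that then $Q=u_1\dots u_k$ is not closed and $k\in\{3,4,5\}$, and we put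
$$Rem(Q)=\{u_1,u_3\},\quad\{u_1,u_4\},\quad\{u_1,u_2,u_4,u_5\}$$
for $k=3,4,5$ respectively, and $Del(Q)=V(Q)\setminus Rem(Q)$.

Along with this claim we prove by induction: *for each reached $Q$ and each $y\in Rem(Q)$ there is a $p$-partition in which $y$ is exposed (with type γ if the root above $Q$ is a one-vertex path, with type α or β otherwise) and which contains every path of $\mathcal P$ other than $Q$ and its ancestors.*

For roots take $\mathcal P$ itself. Let $Q$ be reached from $y'\in Rem(Q')$. Take the partition belonging to $y'$. It contains $Q$, since $Q$ was unreached and so is neither $Q'$ nor an ancestor of $Q'$; and $y'\notin V(Q)$. By (Z1), $Q$ is not closed and $k\in\{3,4,5\}$. By (Z2), each vertex of $Rem(Q)$ can be exposed by changing only $Q$ and the path of $y'$, with the type as stated. The path of $y'$ is not one of the kept paths (these do not contain $y'$), so all paths of $\mathcal P$ other than $Q$, $Q'$ and the ancestors of $Q'$ survive. This completes the induction. Note also: below one-vertex roots only type γ occurs, so there all non-root paths have exactly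 three vertices.

*Example.* In the net, the partitions into two paths have sizes $(5,1)$ or $(4,2)$, so $w_0=1$, and we may take $\mathcal P=\{b_1t_1t_2b_2,\ b_3t_3\}$. The root $b_3t_3$ reaches the 4-path through $t_3\sim t_1$; then $Rem=\{b_1,b_2\}$ and $Del=\{t_1,t_2\}$.

**Step 5: the second count.** When the process has stopped, let $S$ be the union of all sets $Del(Q)$, let $m_3$ be the number of reached paths with three vertices, and let $\theta=1$ if some path is unreached, $\theta=0$ otherwise. We determine the components of $H-S$.

No edge joins $Rem(Q)$ to an unreached path, because the process has stopped. No edge joins $Rem(Q)$ to $Rem(Q')$ for distinct reached $Q,Q'$. To see this, note that one of the two, say $Q'$, is not an ancestor of the other. For $y\in Rem(Q)$ the partition exposing $y$ contains $Q'$, and by (Z1) all neighbors of $y$ on $Q'$ are vertices $u_i$ with $(k,i)\in\{(3,2),(4,2),(4,3),(5,3)\}$; these lie in $Del(Q')$. (If $Q'$ is a root, (Z1) says there are no neighbors at all.)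

So in $H-S$ a root gives one component and no deleted vertex. A reached 3-path gives two components (it is not closed) and one deleted vertex; a reached 4-path gives two components and two deleted vertices; a reached 5-path gives at least one component and one deleted vertex. Unreached paths together give at least $\theta$ components. Hence
$$s\ge\omega(H-S)-|S|\ge m_1+m_2+m_3+\theta.\tag{3}$$

**Step 6: conclusion of Theorem 2.** Insert (3) in (2):
$$|V(H)|\ge4p-s-2(m_1+m_2)+m_2\ge4p-3s+2m_3+2\theta+m_2 .$$
If $m_2=\theta=0$, then all paths are reached, and from one-vertex roots only. So all paths have one or three vertices, and $p=m_1+m_3\le s$ by (3), contradicting $p>s$. Hence $2\theta+m_2\ge1$ and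
$$|V(H)|\ge4p-3s+1+2m_3 .$$
This gives the first statement. For the second, $\mathcal P$ contains a one-vertex path $\{v\}$. Then $v$ is exposed in $\mathcal P$ with type γ, so by (Z1) every neighbor of $v$ is the middle vertex of a 3-vertex path of $\mathcal P$. These paths are distinct for distinct neighbors, and all are reached. So $m_3\ge\deg_H(v)\ge\delta(H)$. $\square$

*Check.* The net satisfies the hypothesis of Theorem 2 with $s=1$ (deleting $t'\leq 2$ triangle vertices gives at most $t'+1$ components, deleting all three gives at most $3$; deleting some $b_i$ as well creates no new components). Here $p=2$ and $4p-3s+1=6=|V(\text{net})|$, so the bound is attained.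

## 5. Edge-maximal counterexamples and longest paths between nonadjacent vertices

From here to the end of Section 9 we assume that Theorem 1 fails for some graph $G_0$, and we seek a contradiction. Let $d=\delta(G_0)$ and $n=|V(G_0)|\le3d$. By Section 2, $d\ge2$. Among all 1-tough graphs on this vertex set with minimum degree at least $d$ and circumference less than $\min\{n,\frac{3n+1}4+\frac d2\}$, let $G$ have the maximum number of edges. Put $V=V(G)$, $c=c(G)=n-r$. Then $r\ge1$, and $n-r<\frac{3n+1}4+\frac d2$ says $4r>n-2d-1$, i.e.
$$n\le2d+4r.\tag{4}$$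
(BJ) applies to $G$ and to $G$ with any edges added. We write $\sigma=3d-n\ge0$.

Maximality is used only through the next lemma. Its purpose is to give, for any two nonadjacent vertices, a very long path containing all their neighbors, on which the usual crossing argument works.

**Lemma 5.** Let $a,z$ be distinct nonadjacent vertices and $P=\pi_1\dots\pi_t$ ($\pi_1=a$, $\pi_t=z$) a longest $a$–$z$ path. Then $t\ge c+1$, $N(a)\cup N(z)\subseteq V(P)$, and $a\sim\pi_{i+1}$ implies $z\not\sim\pi_i$.

*Proof.*

**Step 1: length, and the crossing property.** The graph $G+az$ is 1-tough with minimum degree at least $d$, so by the choice of $G$ its circumference exceeds $c$. Every cycle of $G+az$ longer than $c$ uses $az$. So $P+az$ is a longest cycle of $G+az$, $t\ge c+1$, and $V\setminus V(P)$ is independent by (BJ). If $a\sim\pi_{i+1}$ and $z\sim\pi_i$, then $\pi_1\dots\pi_i\pi_t\pi_{t-1}\dots\pi_{i+1}\pi_1$ is a cycle of $G$ of length $t>c$, impossible.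

It remains to show $N(a)\cup N(z)\subseteq V(P)$. Suppose $w\in N(a)\setminus V(P)$; the case of $z$ follows by reversing $P$.

**Step 2: the neighbors of $w$.** We have $N(w)\subseteq V(P)$, and $w\not\sim z$ (else there is a cycle of length $t+1$). Let $W=\{j:w\sim\pi_j\}$. Then $1\in W$, $t\notin W$, $|W|\ge d$, and $W$ contains no two consecutive integers (else insert $w$ and get a longer $a$–$z$ path). All elements of $W\setminus\{1\}$ are at least 3. Put
$$D=\bigcup_{j\in W\setminus\{1\}}\{j-1,j-2\}\subseteq[1,t-2].$$
This union is disjoint, so $|D|=2(|W|-1)$. We shall need the following observation.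

(∗) *If $j-3\in D$ for every $j\in W$ with $j\ge4$, then $W=\{1,3,5,\dots,2|W|-1\}$.*

Indeed $j-3\in D$ means that $j-2$ or $j-1$ is in $W\setminus\{1\}$; as $j-1\notin W$, we get $j-2\in W\setminus\{1\}$. So, descending in steps of 2 from any element of $W\setminus\{1\}$, we stay in $W\setminus\{1\}$ until we reach an element that is at most $3$, which must be 3.

**Step 3: $N(z)\subseteq V(P)$.** Suppose $z\sim w_2\notin V(P)$. Then $w_2\ne w$. Let $W_2=\{i:w_2\sim\pi_i\}\subseteq[1,t]$. As before $|W_2|\ge d$ and $W_2$ has no two consecutive integers. If $j\in W$, $i\in W_2$ and $j-i\in\{1,2,3\}$, then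
$$w\,\pi_j\dots\pi_t\,w_2\,\pi_i\pi_{i-1}\dots\pi_1\,w$$
is a cycle of length $t+3-(j-i)\ge t>c$, impossible. So $W_2\cap D=\emptyset$ and
$$d\le|W_2|\le t-2(|W|-1)\le t-2(d-1),$$
i.e. $3d\le t+2\le n\le3d$. Equality holds throughout: $|W|=d$, $t=3d-2$, $W_2=[1,t]\setminus D$. For $j\in W$, $j\ge4$, we know $j-3\notin W_2$, so $j-3\in D$. By (∗), $W=\{1,3,\dots,2d-1\}$, so $D=[1,2d-2]$ and $W_2=[2d-1,3d-2]$. As $d\ge2$, this contains consecutive integers, a contradiction.

**Step 4: the structure forced by $w$.** Let $Z_2=\{i:z\sim\pi_i\}\subseteq[1,t-1]$. By Step 3, $|Z_2|\ge d$. If $j\in W$, $i\in Z_2$ and $j-i\in\{1,2,3\}$, then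
$$w\,\pi_j\dots\pi_t\,\pi_i\pi_{i-1}\dots\pi_1\,w$$
is a cycle of length $t+1$, $t$, $t-1$ respectively. The first two exceed $c$. In the third case the length is at least $c$, and the cycle misses the adjacent vertices $\pi_{i+1},\pi_{i+2}$; this contradicts $c(G)=c$ or (BJ). So $Z_2\cap D=\emptyset$, and
$$d\le|Z_2|\le(t-1)-2(|W|-1)\le(t-1)-2(d-1),$$
i.e. $3d\le t+1\le n\le3d$. So $t=n-1=3d-1$, $|W|=d$, $Z_2=[1,t-1]\setminus D$. For $j\in W$, $j\ge4$, we have $j-3\notin Z_2$, so $j-3\in D$, and (∗) gives
$$W=\{1,3,\dots,2d-1\},\qquad D=[1,2d-2],\qquad Z_2=[2d-1,t-1].$$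

**Step 5: toughness finishes the lemma.** Let $S=N(w)=\{\pi_1,\pi_3,\dots,\pi_{2d-1}\}$ and $B=\{w,\pi_2,\pi_4,\dots,\pi_{2d-2}\}$; both have $d$ elements. If all vertices of $B$ had neighbors only in $S$, then $G-S$ would have at least $d+1$ components, namely the vertices of $B$ and the component of $\pi_{2d}$ (note $2d\le t$). This contradicts 1-toughness. So some $v=\pi_{2i}$, $1\le i\le d-1$, has a neighbor $u\notin S$. Here $u\ne w$ since $v\notin N(w)$, and $u\ne z$ since $2i\notin Z_2$. As $V=V(P)\cup\{w\}$, we have $u=\pi_j$ with either $2d\le j\le t-1$ or $j$ even, $j\le2d-2$.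

If $2d\le j\le t-1$, then $\pi_{2i}\pi_{2i-1}\dots\pi_1\,w\,\pi_{2i+1}\dots\pi_t$ is a Hamilton path from $v$ to $z$ on which $\pi_{j-1},\pi_j$ are consecutive. We have $v\sim\pi_j$, and $z\sim\pi_{j-1}$ because $j-1\in Z_2$. Going from $v$ along the path to $\pi_{j-1}$, then to $z$, back along the path to $\pi_j$, and to $v$ gives a Hamilton cycle, a contradiction.

If $u=\pi_{2k}$ with $k\le d-1$, we may assume $i<k$ by symmetry between $u$ and $v$. Then
$$\pi_1\dots\pi_{2i}\,\pi_{2k}\pi_{2k-1}\dots\pi_{2i+1}\,w\,\pi_{2k+1}\dots\pi_t$$
is an $a$–$z$ path with $t+1$ vertices, contradicting the choice of $P$. $\square$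

## 6. Closing the neighborhood of a missed vertex under replacement

Let $C$ be a longest cycle of $G$ with an orientation, $R=V\setminus V(C)$ (independent by (BJ), $|R|=r\ge1$), and fix $v_0\in R$. For $A\subseteq V(C)$ let $A^\pm=\{a^\pm:a\in A\}$, and let $C[u,v]$ be the arc from $u$ forward to $v$. Put $X_0=Y_0=\emptyset$ and for $i\ge1$
$$X_i=N(Y_{i-1}\cup\{v_0\}),\qquad Y_i=(X_i\cap V(C))^+\cap(X_i\cap V(C))^-,\qquad X=\bigcup X_i,\quad Y=\bigcup Y_i.$$
Thus $X_1=N(v_0)$; $Y_1$ consists of the vertices whose two $C$-neighbors are both neighbors of $v_0$; their neighbors are added to $X$, and so on. The sequences increase, and $N(Y\cup\{v_0\})=X$.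

*Example.* In $\Gamma$ with the 14-cycle of Section 1 and $v_0=z_4$: $X_1=A$, $Y_1=\{z_1,z_2,z_3,b_3\}$, $X_2=A\cup\{t_3\}$, since $b_3\sim t_3$. The $C$-neighbors of $t_3$ are $t_1,t_2$, and no new vertex has both $C$-neighbors in $X_2$. So $Y=Y_1$ and $X=A\cup\{t_3\}$. Note that no two vertices of $X$ are consecutive on the cycle; we shall prove this in general.

For $v\in X$ let $\rho(v)=\min\{i:v\in X_i\}$; for $v\in Y$ let $\rho(v)=\min\{i:v\in Y_i\}$. (A vertex in $X\cap Y$ would have two ranks; the context shows which is meant, and Lemma 7 shows that there is none.) We use three facts, all immediate from the definition: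

* $\rho(x)=1$ if and only if $x\sim v_0$;
* if $x\in X$ and $\rho(x)=k\ge2$, then $x$ has a neighbor $y\in Y$ with $\rho(y)=k-1$;
* the $C$-neighbors of $y\in Y$ lie in $X$ and have rank at most $\rho(y)$.

What we want is that a path on $V(C)$ with both ends in $X$ can be turned into a cycle through $v_0$. If both ends have rank 1, this is clear. Otherwise we lower ranks by rotations, and for this the vertices of $Y$ must sit properly on the path.

**Definition.** Let $P$ be a path with $V(P)\subseteq V(C)$. A vertex $y\in Y$ is *$P$-normal* if $y$ is an inner vertex of $P$ and its $P$-neighbors lie in $X$ and have rank at most $\rho(y)$. For $k\ge1$ and $W\subseteq V(C)$, a *$k$-good path on $W$* is a path $P$ with $V(P)=W$, $|W|\ge2$, both ends in $X_k$, and all $y\in Y_{k-1}$ $P$-normal.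

For example, if $x,x^+\in X_1$, then $C-xx^+$ is a 1-good path on $V(C)$. In $\Gamma$, take the path $C-a_5b_1$, which runs from $b_1$ along $t_1t_3t_2b_2a_1z_1\dots a_4b_3a_5$. All of $z_1,z_2,z_3,b_3$ are normal on it, but it is not $k$-good, since $b_1\notin X$.

**Lemma 6 (descent).** Let $k\ge1$ and $X_{k-1}\cap Y_{k-1}=\emptyset$. If there is a $k$-good path on $W$, then $G$ has a cycle with vertex set $W\cup\{v_0\}$.

*Proof.* Induction on $k$. For $k=1$ both ends are adjacent to $v_0$. Let $k\ge2$ and let $P$ be $k$-good on $W$. Since $X_{k-2}\cap Y_{k-2}\subseteq X_{k-1}\cap Y_{k-1}=\emptyset$, it suffices to find a $(k-1)$-good path on $W$.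

**Step 1: rotation.** This lowers the rank of one end. Let $b$ be an end of $P$ with $\rho(b)=k$. Choose $y\sim b$ with $\rho(y)=k-1$; then $y$ is $P$-normal. Let $b'$ be the $P$-neighbor of $y$ on the side of $b$. Then $b'\ne b$ because $\rho(b')\le k-1$. Now $P-yb'+yb$ is a path on $W$ with the other end unchanged and new end $b'\in X_{k-1}$. Only the path-neighborhoods of $y,b,b'$ change. Each $y'\in Y_{k-1}\setminus\{y\}$ that was normal differs from $b$ (it is inner, $b$ is an end) and from $b'$ (as $b'\in X_{k-1}$ and $X_{k-1}\cap Y_{k-1}=\emptyset$). So it keeps its path-neighbors, is still inner, and stays normal.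

**Step 2: both ends.** If no end has rank $k$, then $P$ is already $(k-1)$-good. If exactly one has, rotate there. If both ends $b_1,b_2$ have rank $k$, choose $y_i\sim b_i$ with $\rho(y_i)=k-1$. If $y_1\ne y_2$, rotate at $b_2$ using $y_2$, and then at $b_1$ using $y_1$, which is still normal. If $y_1=y_2=y$, write $P=b_1\dots a\,y\,a'\dots b_2$. Then $a,a'\in X_{k-1}$, so $a\ne b_1$ and $a'\ne b_2$. Use the path
$$a\dots b_1\,y\,b_2\dots a' .$$
Only the path-neighborhoods of $a,b_1,y,b_2,a'$ change, so again every $y'\in Y_{k-1}\setminus\{y\}$ keeps its path-neighbors. In all cases both ends of the new path are in $X_{k-1}$. The vertices $y$ used have rank $k-1$, so they are not in $Y_{k-2}$, and all $y'\in Y_{k-2}$ are normal. So the new path is $(k-1)$-good. $\square$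

**Lemma 7.** (a) $X\subseteq V(C)$. (b) No two vertices of $X$ are consecutive on $C$. (c) $X\cap Y=\emptyset$. (d) There is no path $P$ with $V(P)=V(C)$, both ends in $X$, and all $y\in Y$ $P$-normal.

*Proof.* We prove by induction on $k\ge0$: $X_k\subseteq V(C)$; no two vertices of $X_k$ are consecutive on $C$; $X_k\cap Y_k=\emptyset$. The third statement follows from the other two, since $y\in Y_k$ has a $C$-neighbor in $X_k$. The case $k=0$ is trivial. Let $k\ge1$ and assume the statements for smaller values.

**Step 1: $X_k\subseteq V(C)$.** Suppose $v\in X_k\setminus V(C)$. As $N(v_0)\subseteq V(C)$, we have $v\sim y$ for some $y\in Y_{k-1}$, so $k\ge2$. Let $j=\rho(y)\in[1,k-1]$. If $v=v_0$, then $y\in X_1\cap Y_{k-1}\subseteq X_{k-1}\cap Y_{k-1}=\emptyset$, impossible. So $v\in R\setminus\{v_0\}$. We want to replace $y$ by $v_0$. The path $C-y$ has ends $y^+,y^-\in X_j$. A vertex $y'\in Y_{j-1}$ is not $y$ (by rank) and not $y^\pm$ (as $y^\pm\in X_{k-1}$ and $y'\in Y_{k-1}$), so it is inner on $C-y$ with its two $C$-neighbors, hence normal. So $C-y$ is $j$-good on $V(C)\setminus\{y\}$.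 By Lemma 6 there is a cycle with vertex set $(V(C)\setminus\{y\})\cup\{v_0\}$. It has length $c$ and misses the adjacent vertices $y,v$, contradicting (BJ).

**Step 2: no two vertices of $X_k$ are consecutive.** Suppose $x,x^+\in X_k$. If neither is in $Y_{k-1}$, then all $y\in Y_{k-1}$ are inner on $C-xx^+$ and keep their $C$-neighbors. So this path is $k$-good on $V(C)$, and Lemma 6 gives a cycle of length $c+1$, a contradiction.

Otherwise there is some $y\in X_k\cap Y_{k-1}$, so $k\ge2$. As $y\notin X_{k-1}\supseteq N(v_0)$, $y$ is adjacent to some $y'\in Y_{k-1}$. If $\rho(y)\le k-2$, then $y'\in N(Y_{k-2})\subseteq X_{k-1}$, contradicting $X_{k-1}\cap Y_{k-1}=\emptyset$; if $\rho(y')\le k-2$, then in the same way $y\in X_{k-1}$, impossible. So $\rho(y)=\rho(y')=k-1$. Consider the path from $y^+$ forward to $y'$, then to $y$, then backward to $y'^+$. Here $y^+\ne y'$ and $y'^+\ne y$, since $y^+,y'^+\in X_{k-1}$. Its vertex set is $V(C)$ and its ends $y^+,y'^+$ are in $X_{k-1}$. Each $y''\in Y_{k-2}$ differs from $y,y'$ (by rank) and from $y^+,y'^+$ (which are in $X_{k-1}$), so it keeps its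 $C$-neighbors and is normal. So this path is $(k-1)$-good on $V(C)$, and Lemma 6 gives a cycle of length $c+1$, a contradiction.

This proves (a), (b), (c).

**Step 3: statement (d).** A path as in (d) is $k$-good on $V(C)$ for all large $k$, and Lemma 6 gives a cycle of length $c+1$, a contradiction. $\square$

**Lemma 8.** $X^+$ is independent, and there are no edges between $R$ and $X^+$. The same holds for $X^-$.

*Proof.* The definitions of $X$ and $Y$ do not depend on the orientation, so it suffices to treat $X^+$. By Lemma 7(b), $X^+\cap X=\emptyset$.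

**Step 1: $X^+$ is independent.** Let $x,x'\in X$ be distinct and $f=x^+\sim f'=x'^+$. If $f\in Y$, then $f'\in N(Y)\subseteq X$, impossible; so $f\notin Y$ and likewise $f'\notin Y$. Then $C-xf-x'f'+ff'$ is a path on $V(C)$ with ends $x,x'$. None of $x,x',f,f'$ is in $Y$, so all $y\in Y$ are inner and keep their $C$-neighbors. This contradicts Lemma 7(d).

**Step 2: an edge from $R$ to $X^+$ gives a long path between two missed vertices.** Suppose $v'\in R$, $v'\sim f=x^+$ with $x\in X$. Then $f\notin Y$ (as $N(Y)\subseteq X\subseteq V(C)$) and $v'\ne v_0$ (as $f\notin X$), so $r\ge2$. On the path $C-xf$ from $f$ to $x$ all $y\in Y$ are normal. Rotate as in the proof of Lemma 6, always at the end in $X$, until that end has rank 1. A rotation at an end $b$ of rank $k\geq 2$ uses a normal $y$ of rank $k-1$, replaces the end by some $b'\in X$ of rank at most $k-1$, and keeps all other normal vertices $y'\in Y\setminus\{y\}$ normal, since $b,b'\in X$ and $X\cap Y=\emptyset$. The next rotation uses a vertex of $Y$ of smaller rank, which is thus still normal. We end with a path on $V(C)$ from $f$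 to some $b\in N(v_0)$, all of whose edges are edges of $C$ or edges between $Y$ and $X$. The edge $ff^+$ is never removed, since removed edges join $Y$ to $X$ and $f\notin X\cup Y$. Let
$$\pi_1=v',\ \pi_2=f,\ \pi_3=f^+,\ \dots,\ \pi_{c+1}=b,\ \pi_{c+2}=v_0$$
be this path extended by $v'$ and $v_0$.

**Step 3: counting neighbors of $v_0$ and $v'$ on it.** Let $A=\{j:v_0\sim\pi_j\}\subseteq[3,c+1]$ (note $v_0\not\sim f$) and $B=\{j:v'\sim\pi_j\}\subseteq[2,c+1]$; $|A|,|B|\ge d$, $c+1\in A$. Since $N(v_0)\subseteq X$, and since consecutive vertices $\pi_j,\pi_{j+1}$ in $V(C)$ are joined by an edge of $C$ or an edge between $Y$ and $X$, Lemma 7(b),(c) shows that $A$ has no two consecutive integers. If $j\in B$, $a\in A$ and $j-a\in\{1,2,3\}$, then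
$$\pi_1\,\pi_j\dots\pi_{c+2}\,\pi_a\pi_{a-1}\dots\pi_1$$
is a cycle of length $c+2,c+1,c$ respectively, and in the last case it misses the adjacent vertices $\pi_{a+1},\pi_{a+2}$. All three are impossible, the last by (BJ). Let
$$D=\bigcup_{a\in A\setminus\{c+1\}}\{a+1,a+2\}\subseteq[4,c+1],$$
a disjoint union with $|D|=2(|A|-1)$; here $a\le c-1$ because $c\notin A$. Then $B\cap D=\emptyset$, so
$$d\le|B|\le c-2(|A|-1)\le c-2(d-1),$$
and $3d\le c+2=n-r+2\le n\le3d$. So equality holds: $|A|=|B|=d$ and $B=[2,c+1]\setminus D$.

**Step 4: the equality case.** For $a\in A$ with $a\le c-2$ we have $a+3\notin B$, so $a+3\in D$, so $a+1$ or $a+2$ is in $A\setminus\{c+1\}$; as $a+1\notin A$, it is $a+2$. So, ascending in steps of 2 from any element of the nonempty set $A\setminus\{c+1\}$, we stay in this set and end at $c-1$. With $t=\min A$ we get $A=\{t,t+2,\dots,c-1,c+1\}$, $D=[t+1,c+1]$, $B=[2,t]$. As $|B|=d\ge2$, we have $2,3\in B$, so $v'$ is adjacent to $f$ and $f^+$. Inserting $v'$ in $C$ gives a cycle of length $c+1$, a contradiction. $\square$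

## 7. The gaps of $C$ and their arithmetic

This section collects the numbers that all later estimates use. Let
$$x=|X|,\qquad e=x-d\ge0,\qquad I=\{v\in V\setminus X:N(v)\subseteq X\},$$
where $e\ge0$ because $N(v_0)\subseteq X$. Let $R_0=R\cap I$, $R_1=R\setminus R_0$, $r_i=|R_i|$. Then $v_0\in R_0$, so $r_0\ge1$.

We have $I\cap V(C)=Y$: vertices of $Y$ are outside $X$ and have all neighbors in $X$; conversely a vertex of $V(C)\setminus X$ with both $C$-neighbors in $X$ is in $Y$.

By Lemma 7(b) the $x$ gaps of $C$ between consecutive vertices of $X$ are nonempty, and the one-vertex gaps are exactly the vertices of $Y$. Let $Q_1,\dots,Q_q$, $q=x-|Y|$, be the other gaps in cyclic order, of sizes $k_i\ge2$. Let $f_i,l_i$ be the first and last vertex of $Q_i$, $\alpha_i=f_i^-\in X$, $\beta_i=l_i^+\in X$, and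
$$F=\{f_i\},\quad L=\{l_i\},\quad\Lambda=\sum_{i=1}^q(k_i-1)\ge q,\quad\kappa=q-r_0,\quad M_0=V\setminus(X\cup I).$$
So $M_0$ consists of $R_1$ and the vertices of the gaps $Q_i$. Counting vertices,
$$n=x+|Y|+(\Lambda+q)+r=2x+\Lambda+r,\qquad|I|=|Y|+r_0=x-\kappa,\qquad|M_0|=\Lambda+q+r_1.\tag{5}$$
Substituting $n=3d-\sigma$ and $x=d+e$ in (5),
$$d=\Lambda+r+2e+\sigma,\tag{6}$$
and substituting (5) in (4),
$$\Lambda+2e\le3r.\tag{7}$$

**Large gaps exist; $\kappa\ge1$.** If $q=0$, then $X^+=Y$ and $V=X\cup Y\cup R$. By Lemma 8, $Y\cup R$ is independent, so $G-X$ has $x+r\ge x+1$ components, a contradiction. So $q\ge1$ and $M_0\ne\emptyset$. The vertices of $I$ are isolated in $G-X$, so $\omega(G-X)\ge|I|+1\ge2$, and 1-toughness gives $x\ge|I|+1$, i.e. $\kappa\ge1$. As $r_0\ge1$, also $q\ge2$.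

**The independent set $X^+\cup R$.** Delete $X$ and all non-first vertices of the $Q_i$; these are $x+\Lambda$ vertices. What remains is $Y\cup F\cup R=X^+\cup R$, which is independent by Lemma 8 and has $x+r\geq 2$ vertices. So
$$\Lambda\ge r,\qquad\text{and with (7)}\qquad e\le r.\tag{8}$$
With (5), $\Lambda\ge r$ gives $n\ge2d+2r$: this is the plan of Section 3, carried out, and here we see exactly what is missing. To contradict (7) we would need $\Lambda+2e\ge3r+1$, and this independent set gives only $\Lambda\ge r$.

**$I$ is large.** By (5) and (6),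
$$|I|=d+e-q+r_0=(\Lambda-q)+r+r_0+3e+\sigma\ge r+r_0+3e,\qquad|Y|\ge r+3e.\tag{9}$$

In $\Gamma$ (which satisfies Theorem 1, but is good for checking the bookkeeping): $x=6$, $e=1$, $Y=\{z_1,z_2,z_3,b_3\}$, the large gaps are $b_1t_1$ and $t_2b_2$, $q=\Lambda=2$, $r=r_0=1$, $\sigma=0$, and indeed $n=12+2+1$, $d=2+1+2$. Here $\Lambda+2e=4=3r+1$, so (7) just fails.

## 8. The hub

Write $\deg_I(a)=|N(a)\cap I|$ and $d_X(v)=|N(v)\cap X|$. Whenever Lemma 5 is applied to nonadjacent $a,z$, predecessors and successors on $P$ refer to the direction from $a$ to $z$. The crossing property then reads: *if $a\sim v$, the predecessor of $v$ is not adjacent to $z$; if $z\sim v$, the successor of $v$ is not adjacent to $a$.*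

The set $X$ itself need not be a hub: in $\Gamma$ we have $X=A\cup\{t_3\}$, and $t_3$ is adjacent to $b_3$ but to none of the $z_i$. The first claim separates the two kinds of vertices in $X$.

**Claim 9.** *If $a\in X$ and $\deg_I(a)>e$, then $a$ is adjacent to all of $I$.*

*Proof.* Suppose $z\in I$, $z\not\sim a$. Take $P$ as in Lemma 5. All $y\in N(a)\cap I$ lie on $P$. Their predecessors on $P$ are distinct, lie in $N(y)\subseteq X$, and are nonadjacent to $z$. As $z$ has at least $d$ neighbors, all in $X$, we get $\deg_I(a)\le x-d=e$. $\square$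

**Definition.** Let
$$U=\{a\in X:I\subseteq N(a)\},\quad E=X\setminus U,\quad g=|E|-e=d-|U|,\quad K=\{v\in V\setminus U:U\subseteq N(v)\}.$$

In $\Gamma$: $U=A$, $E=\{t_3\}$, $g=0$. By definition $I\subseteq K$. The goal of this section is $K=V\setminus U$, i.e. that $U$ is a hub.

**The size of $E$.** By Claim 9 every vertex of $E$ has $\deg_I\le e$. Each $y\in I$ has at least $d-|U|=g$ neighbors in $E$. If $g\ge1$, counting the edges between $I$ and $E$ gives $g|I|\le e|E|=e(e+g)$, so by (9)
$$g\,(r+r_0+2e)\le e^2\qquad(\text{if }g\ge1).\tag{10}$$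
So $g\ge1$ implies $e\ge1$, and then, by $e\le r$ and $r_0\ge1$, also $g<\frac e3$. Hence, whatever the sign of $g$,
$$|E|\le\tfrac43e,\qquad|U|=d-g\ge d-\tfrac e3\ge\Lambda+r\ge q+r\ge3,\tag{11}$$
where we used (6) and $q\ge2$.

**Claim 10.** *If $z\notin U\cup I$ and $z\not\sim a$ for some $a\in U$, then $d_X(z)\le\kappa$.*

*Proof.* A vertex that fails to join the hub has few neighbors in $X$, because on the path $P$ of Lemma 5 all $y\in I\subseteq N(a)$ occur, and their $|I|$ distinct predecessors lie in $X$ and are nonadjacent to $z$. So $d_X(z)\le x-|I|=\kappa$. $\square$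

We now show that the various kinds of vertices lie in $K$: first $R$, then most of $F$ and $L$, then all of $M_0$, then $E$.

**Claim 11.** *$R\subseteq K$.*

*Proof.* $R_0\subseteq I\subseteq K$. Suppose $v\in R_1\setminus K$. By Claim 10, $d_X(v)\le\kappa$. The other neighbors of $v$ are not in $R$ and not in $Y$ (as $N(Y)\subseteq X$), so they lie in the $Q_i$. They are pairwise non-consecutive on $C$ (else $C$ can be lengthened) and are not first or last vertices of gaps, by Lemma 8. So
$$d\le\kappa+\sum_i\Bigl\lceil\frac{k_i-2}2\Bigr\rceil=-r_0+\sum_i\Bigl\lceil\frac{k_i}2\Bigr\rceil\le-r_0+\Lambda<d,$$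
using $\lceil k/2\rceil\le k-1$ for $k\ge2$, and (6). A contradiction. $\square$

**Claim 12.** *If $f\in F\setminus K$, then $f$ has at least $r+r_0+2e+\sigma$ neighbors in $L$.*

*Proof.* By Lemma 8, $f$ has no neighbors in $X^+\cup R=Y\cup F\cup R$. So $N(f)\subseteq X\cup N_0$, where $N_0=\bigcup V(Q_i)\setminus F$. We have $L\subseteq N_0$, $|N_0|=\Lambda$, $|L|=q$. By Claim 10, $f$ has at least $d-\kappa$ neighbors in $N_0$, hence at least
$$d-\kappa-(\Lambda-q)=r+r_0+2e+\sigma$$
in $L$, by (6). $\square$

So if $f_i\notin K$, there are many edges $f_il_j$. The next claim shows what such an edge does to the hub vertices it spans.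

**Claim 13.** *Let $f_i\sim l_j$, $i\ne j$, $\alpha_i,\beta_j\in U$, $D=C[f_i,l_j]$, $u\in U\cap D$. Then $u^+,u^-\notin K$; in particular $u^\pm\notin Y$.*

*Proof.* Since $u\in X$, we have $u\ne f_i,l_j$, so $u^\pm\in D$. The rest of $C$ is $V(C)\setminus D=C[\beta_j,\alpha_i]$ (possibly $\beta_j=\alpha_i$). Since $v_0\in I$, $v_0$ is adjacent to $u,\alpha_i\in U$. So the following path exists: from $u^+$ forward to $l_j$, then to $f_i$, forward to $u$, then $v_0$, then $\alpha_i$, and backward along $C$ to $\beta_j$. Its vertex set is $V(C)\cup\{v_0\}$. So $u^+\not\sim\beta_j$, since otherwise there is a cycle of length $c+1$. As $\beta_j\in U$, $u^+\notin K$. Similarly, the path from $u^-$ backward to $f_i$, then $l_j$, backward to $u$, then $v_0$, then $\alpha_i$, backward to $\beta_j$ shows $u^-\not\sim\beta_j$, so $u^-\notin K$. Finally $Y\subseteq I\subseteq K$. $\square$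

**Claim 14.** *If $\alpha_i\in U$, then $f_i\in K$. If $\beta_i\in U$, then $l_i\in K$.*

*Proof.* Reversing the orientation of $C$ interchanges the two statements, so we prove the first.

**Step 1: a starting point for the numbering.** Some $u_0\in U$ has a $C$-neighbor in $Y$. Otherwise all $C$-neighbors of vertices of $Y$ are in $E$; each vertex of $Y$ has two $C$-neighbors and each vertex of $E$ is a $C$-neighbor of at most two, so $2|Y|\le2|E|$. This contradicts $|Y|\ge r+3e>\frac43e\ge|E|$. Number the gaps $Q_1,\dots,Q_q$ in the order in which they are met along $C$ starting from $u_0$.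

**Step 2: a last bad gap.** Suppose the claim fails, and let $i$ be the largest index with $\alpha_i\in U$, $f_i\notin K$. Let $l_j\sim f_i$ with $j\ne i$ and $\beta_j\in U$. If $j<i$, the arc $C[f_i,l_j]$ contains $u_0$, and Claim 13 contradicts the fact that $u_0$ has a $C$-neighbor in $Y$. So $j>i$, hence $\alpha_j\in C[f_i,l_j]$. If $\alpha_j\in U$, then Claim 13 with $u=\alpha_j$ gives $f_j=\alpha_j^+\notin K$, contradicting the choice of $i$. So $\alpha_j\in E$.

**Step 3: the count.** Thus every neighbor $l_j$ of $f_i$ in $L$ satisfies $j=i$ or $\beta_j\in E$ or $\alpha_j\in E$. There are at most $1+2|E|\le1+\frac83e$ of these. By Claim 12 there are at least $r+r_0+2e\ge r+1+2e$. If $e\ge1$, then $r+1+2e\ge3e+1>1+\frac83e$; if $e=0$, then $r+1>1$. In both cases we have a contradiction. $\square$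

**Claim 15.** *$M_0\subseteq K$.*

*Proof.* Suppose $z\in M_0$, $a\in U$, $z\not\sim a$. We show that then $M_0\setminus K$ is too large.

**Step 1: many vertices outside $K$.** Take $P$ from Lemma 5, and let $T$ be the set of successors on $P$ of the neighbors of $z$. Since $N(z)\subseteq V(P)$ and $z$ is the last vertex, $|T|=\deg(z)\ge d$. By the crossing property $T\cap N(a)=\emptyset$, and $a\notin T$ since $a$ has no predecessor. As $I\subseteq K\subseteq N(a)$, we get $T\subseteq X\cup(M_0\setminus K)$. The vertex $z\in M_0$ has no neighbor in $I$, because vertices of $I$ have neighbors only in $X$. So a vertex of $T\cap X$ is different from $a$ and has its predecessor outside $I$. On the other hand all of $I\subseteq N(a)$ lies on $P$, and each $y\in I$ (note $y\ne z$) is followed on $P$ by a vertex of $X$ different from $a$. These are $|I|$ vertices of $X\setminus\{a\}$ with predecessor in $I$. So $|T\cap X|\le x-1-|I|=\kappa-1$, and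
$$|M_0\setminus K|\ge d-\kappa+1.$$

**Step 2: few vertices outside $K$.** By Claims 11 and 14, $M_0\cap K$ contains $R_1$, all $f_i$ with $\alpha_i\in U$ and all $l_i$ with $\beta_i\in U$. So $|M_0\cap K|\ge r_1+2q-\varepsilon$, where $\varepsilon=|\{i:\alpha_i\in E\}|+|\{i:\beta_i\in E\}|\le2|E|$. With (5), $|M_0\setminus K|\le\Lambda-q+\varepsilon$.

**Step 3: comparison.** So $d-\kappa+1\le\Lambda-q+\varepsilon$, which by (6) and $\kappa=q-r_0$ says
$$2(e+g)=2|E|\ge\varepsilon\ge r+r_0+2e+\sigma+1 .$$
Thus $2g\ge r+r_0+1$, so $g\ge1$ and $g>\frac r2$. By the remark after (10), $e\ge1$; and (10) and (8) give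
$$e^2\ge g(r+r_0+2e)>\frac r2\cdot2e=re\ge e^2,$$
a contradiction. $\square$

**Claim 16.** *$E\subseteq K$.*

*Proof.* Suppose $z\in E$, $a\in U$, $z\not\sim a$. Take $P$ and $T$ as in Claim 15. Again $|T|\ge d$, $T\cap K=\emptyset$, $a\notin T$; and now $I\cup M_0\subseteq K$, so $T\subseteq X\setminus\{a\}$. At most $\deg_I(z)\le e$ vertices of $T$ have their predecessor in $I$. All of $I$ lies on $P$, and each $y\in I$ is followed by a vertex of $X\setminus\{a\}$ (note $y\neq z$, as $z\in X$). So at most $x-1-|I|=\kappa-1$ vertices of $T$ have their predecessor outside $I$. Hence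
$$d\le e+\kappa-1\le e+\Lambda-r_0-1<d$$
by (6), a contradiction. $\square$

Since $V\setminus U=I\cup M_0\cup E$, we have shown that **$U$ is a hub of $G$**.

## 9. Path partitions of $G-U$

We finish the proof of Theorem 1. Let $H=G-U$.

**Step 1: $H$ satisfies the hypothesis of Theorem 2 with $s=|U|$.** Let $S\subseteq V(H)$. If $\omega(H-S)\ge2$, then 1-toughness of $G$, applied to $S\cup U$, gives $\omega(H-S)\le|S|+|U|$. Otherwise $\omega(H-S)\le1\le|S|+|U|$.

**Step 2: $\pi(H)$ exceeds $|U|$ by at most $r$.** Put $p=\pi(H)$. Since $U\subseteq X$ contains no two consecutive vertices of $C$ and $|U|\ge3$, $C-U$ consists of exactly $|U|$ nonempty paths. So $|V(H)|\ge|U|$, and together with the vertices of $R$ we get $p\le|U|+r$. If $p\le|U|$, then $G$ is hamiltonian by Lemma 4(2), contradicting $r\ge1$. So $p=|U|+r'$ with $1\le r'\le r$.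

**Step 3: every path partition of $H$ has many one-vertex paths.** This is needed to get $r'=r$ and to use the second part of Theorem 2. A vertex of $I$ has neighbors in $H$ only in $E$. In a path partition of $H$, a vertex of $I$ which is not a one-vertex path therefore uses a path edge to $E$. There are at most $2|E|$ path edges at $E$, and each serves at most one vertex of $I$. So by (9) and (11) the number of one-vertex paths is at least
$$|I|-2|E|\ge r+r_0+3e-\tfrac83e\ge r+1.$$

**Step 4: $r'=r$.** From a partition into $p=|U|+r'$ paths delete $r'$ one-vertex paths. The remaining $|U|$ paths and $U$ form a cycle of length $n-r'$ by Lemma 4(1). So $n-r'\le c=n-r$, and $r'=r$.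

**Step 5: the contradiction.** By Step 3 every partition into $p$ paths contains a one-vertex path. Also $\delta(H)\ge\max\{0,d-|U|\}$. Theorem 2 with $s=|U|$, $p=|U|+r$ gives
$$n-|U|\ge4(|U|+r)-3|U|+1+2\max\{0,d-|U|\},$$
that is,
$$n\ge2|U|+2\max\{0,d-|U|\}+4r+1\ge2d+4r+1,$$
contradicting (4). This proves Theorem 1. $\blacksquare$

The term $2\delta(H)$ in Theorem 2 is used exactly here: without it, a hub smaller than $d$ would spoil the last inequality.

## 10. Graphs attaining the bound, and graphs just below $n/3$

We prove Theorem 3. By (1), $G$ is hamiltonian if $n-2\delta\le4$, and $c(G)\ge n-\lfloor\frac{n-2\delta-1}4\rfloor$ if $n-2\delta\ge5$. What remains are two constructions.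

**Graphs attaining the bound.** Let $d\ge\frac n3$ and $n-2d\ge5$; so $d\ge n-2d\ge5$. Let $r=\lfloor\frac{n-2d-1}4\rfloor\ge1$ and $n=2d+4r+1+j$ with $0\le j\le3$. Take disjoint cliques $A=K_d$ and $T=K_{2r+1+j}$ and disjoint sets $J,J_0$ with $|J|=2r+1$, $|J_0|=d-1$, such that $J\cup J_0$ is independent. Make $A$ a hub, and match $J$ into $T$ by $|J|$ disjoint edges. There are no other edges. The number of vertices is $d+(2r+1+j)+(2r+1)+(d-1)=n$. Vertices of $J_0$ have degree $d$ and all others have larger degree, so $\delta=d$. For $d=5$, $n=15$ this is $\Gamma$.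

*It is 1-tough.* If $\omega(G-S)>1$, then $A\subseteq S$. Let $t'=|S\cap T|$. If $t'<|T|$, the components of $G-S$ are at most $d-1$ vertices of $J_0$, at most $t'$ vertices of $J$ whose partner was deleted, and one component containing the rest of $T$. So $\omega(G-S)\le(d-1)+t'+1\le|S|$. If $t'=|T|$, then $\omega(G-S)\le(d-1)+(2r+1)\le d+|T|\le|S|$.

*Its circumference is at most $n-r$.* Let a cycle contain $k$ vertices of $J\cup J_0$ and use $h$ of the $2r+1$ edges between $J$ and $T$. The remaining $2k-h$ cycle edges at these $k$ vertices go to $A$, so $2k-h\le2d$. If $h\le2r$, then $2k\le2d+2r$. If $h=2r+1$, recall that a cycle has an even number of edges leaving $T$; edges leaving $T$ go to $J$ or $A$, and $h$ is odd, so some cycle edge joins $T$ to $A$. Then $2k-h\le2d-1$, and again $2k\le2d+2r$. So $k\le d+r$, and the cycle misses at least $(d-1)+(2r+1)-(d+r)=r$ vertices.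

With Theorem 1, $c=n-r$, as claimed.

**Just below $n/3$.** For $m\ge2$ take three disjoint cliques $K_m$, choose a vertex $a_i$ in the $i$-th, make $a_1,a_2,a_3$ a triangle, and add a vertex $u$ adjacent to everything. Then $n=3m+1$, and $\delta=m=\frac{n-1}3$, attained at the vertices other than $u,a_1,a_2,a_3$.

*It is 1-tough.* A separating set $S$ contains $u$. Suppose it contains $j$ of the $a_i$. If $j\le2$, the cliques whose $a_i$ was deleted give at most $j$ components, and the rest is connected; so there are at most $j+1\le|S|$ components. If $j=3$, there are at most $3<4\le|S|$.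

*Its circumference is $2m+2$.* Let $B_i$ be the $i$-th clique without $a_i$. In the graph minus $u$, the set $B_i$ can be left only through $a_i$. So a path meeting $B_i$ has an end in $B_i$, as otherwise it would pass $a_i$ twice. Hence a path meets at most two of the $B_i$ and has at most $2(m-1)+3=2m+1$ vertices; the path through $B_1,a_1,a_3,a_2,B_2$ has exactly that many. A cycle avoiding $u$ thus has at most $2m+1$ vertices, a cycle through $u$ has at most $2m+2$, and this is attained by closing the path above through $u$. So
$$c=2m+2<\frac{11m+4}4=\frac{3n+1}4+\frac\delta2,\qquad c=2m+2<3m+1=n,$$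
both because $m\ge2$. The graph violates the bound of Theorem 1, so the degree condition there cannot be relaxed to $\delta\ge\frac{n-1}3$. $\blacksquare$
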